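# Short exchange cycles in a dynamic barter market: average waiting time of order $p^{-k/(k-1)}$

## 1. Balancing $m^{k-1}p^k$ against $1$: a guess, tested for $k=2$ and $k=3$

One agent arrives in a market at each time step and brings an item. Each agent wants each other agent's item with probability $p$, independently. Agents leave only in exchange cycles of length at most $k$, where every agent on the cycle wants the item of the next one. How many agents are waiting, on average, if the cycles are chosen well?

Here is the answer one would first guess. Suppose $m$ agents are waiting and the graph of wants among them looks like a fresh random digraph of density $p$. An arriving agent lies on $m(m-1)\cdots(m-j+2)\approx m^{j-1}$ potential directed $j$-cycles, and each is present with probability $p^j$. So it expects to close about $\sum_{j=2}^k m^{j-1}p^j$ cycles. If this number is far below $1$, the newcomer almost surely waits and the queue grows. If it is far above $1$, the newcomer should leave at once and take others along, so the queue shrinks. The balance should sit where the sum is of order $1$. Put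
$$m_0=m_0(p):=p^{-k/(k-1)}\ge 1 .$$
Then
$$m_0^{\,k-1}p^k=1,\qquad m_0^{\,j-1}p^j=p^{\,j-\frac{k(j-1)}{k-1}}=p^{(k-j)/(k-1)}\le 1\quad(1\le j\le k).\tag{1}$$
At $m=m_0$ the longest allowed cycles contribute $1$, and shorter ones contribute positive powers of $p$. The guess is that the average number waiting is of order $p^{-k/(k-1)}$.

**Test for $k=2$.** The guess is $p^{-2}$. Under the greedy rule (serve the newcomer if possible) the case $k=2$ can be checked directly. If $m$ agents wait, the newcomer forms a $2$-cycle with each of them with probability $p^2$, independently, and these edges were never looked at before. So the number waiting goes up by one with probability $(1-p^2)^m$ and otherwise down by one. The two probabilities agree at $m=\ln 2/(-\ln(1-p^2))$, which is close to $\ln 2/p^2$. The guess gives the right order for the balance point, and nothing had to be assumed about the graph on the waiting agents.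

**Test for $k=3$.** The guess is $p^{-3/2}$. With $m=p^{-3/2}$ fresh agents the expected number of $3$-cycles through the newcomer is $m(m-1)p^3\approx 1$, while the expected number of $2$-cycles is $mp^2=p^{1/2}$, which is negligible. So the guess says that $3$-cycles do all the work. But now the word "fresh" matters: a $3$-cycle through the newcomer uses an edge between two waiting agents, and those agents are waiting because of what their edges were.

The paper "Efficient Dynamic Barter Exchange" is the source of the problem. The following is recorded as known: for $k=2$ greedy achieves $\Theta(1/p^2)$; for $k=3$ greedy achieves $O(1/p^{3/2})$; and for $k=3$ every policy in a class called monotone (roughly, a compatibility $(i,j)$ does not affect the exchanges executed until $i$ or $j$ is served) needs at least $1/(Cp^{3/2})$. The conjecture for general $k$ is that greedy achieves $\Theta(p^{-k/(k-1)})$ and that every policy whatsoever needs $\Omega(p^{-k/(k-1)})$. We shall prove it for every fixed $k\ge2$.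

## 2. The model, exhaustive policies, and the two theorems

Fix an integer $k\ge2$. Agents are labeled by their arrival times $1,2,\dots$. Draw all edges in advance: $\Gamma$ is the random digraph on $\{1,2,\dots\}$ in which each ordered pair $(i,j)$, $i\ne j$, is an edge ("$i$ wants $j$'s item") independently with probability $p\in(0,1)$. The state $G_t$ is the subgraph of $\Gamma$ induced on the agents present at time $t$, starting from the empty system at time $0$. An *allowed cycle* is a directed cycle of length between $2$ and $k$. Executing it removes its agents.

A policy decides at each step which vertex-disjoint allowed cycles of the current graph to execute. It may be randomized and may depend on $p$ and $k$; it uses only information revealed so far, and its internal randomness is independent of the not-yet-revealed edges. A *clairvoyant* policy is one that may also look at all of $\Gamma$ in advance; it still can only execute cycles among agents who have arrived and are present.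

The greedy policy executes a uniformly random allowed cycle through the newcomer if there is one; otherwise the newcomer waits. We let $V(G_t)$ be the set present *after* the exchanges of step $t$, and
$$W(\pi)=\limsup_{T\to\infty}\frac1T\sum_{t=1}^T\mathbb E|V(G_t)| .$$
If one counts before the exchanges of step $t$ instead, the size is $|V(G_{t-1})|+1$, so $W$ increases by exactly $1\le m_0$, and below only $C_k$ changes, to $C_k+1$. Since agents arrive at rate $1$, Little's law says that whenever there is a steady state (as for greedy), $W(\pi)$ is the steady-state average waiting time per agent.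

**Definition ($b$-exhaustive).** For an integer $b\ge1$, a non-anticipating (possibly randomized) policy is $b$-exhaustive if at every time $t\in b\mathbb Z_{\ge0}$, after the exchanges of step $t$, the graph $G_t$ contains no allowed cycle. At other times it may do anything.

For example, greedy is $1$-exhaustive with any tie-breaking rule: a cycle that appears at step $t$ must pass through agent $t$, and executing one such cycle removes agent $t$ and so destroys all of them. A batching policy that every $b$ steps executes a maximum, or merely maximal, set of disjoint allowed cycles is $b$-exhaustive.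

**Theorem A (lower bound, all policies).** For every $k\ge2$, $p\in(0,1)$, every policy $\pi$ (even a clairvoyant one), and every $z>0$,
$$W(\pi)\ \ge\ z-\sum_{j=2}^k\frac{(jpz)^j}{j!}.\tag{2}$$
Consequently $W(\pi)\ge\frac1{16}p^{-k/(k-1)}$ for all $k\ge2$, all $p\in(0,1)$ and all $\pi$. For fixed $k$,
$$\liminf_{p\to0}\ p^{k/(k-1)}\inf_\pi W(\pi)\ \ge\ \Big(1-\frac1k\Big)\Big(\frac{(k-1)!}{k^k}\Big)^{1/(k-1)} .$$

**Theorem B (upper bound).** For every $k$ there are $p_k>0$ and $C_k,K_k,\eta_k\in(0,\infty)$ such that for all $p\in(0,p_k)$, all integers $1\le b\le\frac18p^{-k/(k-1)}$, every $b$-exhaustive policy started empty, all $t\ge0$ and $r\ge0$,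
$$\mathbb E|V(G_t)|\le C_k\,p^{-k/(k-1)},\qquad \mathbb P\big(|V(G_t)|\ge r\,p^{-k/(k-1)}\big)\le K_ke^{-\eta_kr}.$$
In particular $W\le C_kp^{-k/(k-1)}$. For $b=1$ (greedy, arbitrary tie-breaking) the bound $W\le C_kp^{-k/(k-1)}$ holds for all $p\in(0,1)$ after enlarging $C_k$.

**Corollary (the conjecture holds for every fixed $k\ge2$).** Every policy satisfies $W(\pi)\ge\frac1{16}p^{-k/(k-1)}$ for all $p\in(0,1)$, and
$$\tfrac1{16}\,p^{-k/(k-1)}\le W(\text{greedy})\le C_k\,p^{-k/(k-1)} .$$

The corollary is immediate: greedy is a policy, so Theorem A applies to it, and it is $1$-exhaustive, so Theorem B applies too. The constants of the two bounds are not claimed to match.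

## 3. Two acyclic waiting graphs with opposite drift

The argument of Section 1 is a one-step drift argument: from the number $m$ of waiting agents, predict whether the next step raises or lowers it. A sensible person would try to make exactly this rigorous. For $k=3$ it stops working in both directions, because the drift is not a function of $m$.

*Edgeless waiting graph.* Suppose the $m$ waiting agents have no edges among them. A newcomer can then close only $2$-cycles, and does so with probability at most $mp^2$. For $m\le 1/(4p^2)$ this is at most $\frac14$; a match changes the queue by $-1$ and no match by $+1$, so under greedy the conditional drift is at least $\frac34-\frac14=\frac12>0$. For any constant $c$ and small $p$ this covers $m\approx c\,p^{-3/2}$. So no upper bound of order $p^{-3/2}$ can come from a drift inequality that knows only the size.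

*Complete bipartite waiting graph.* Suppose the waiting agents split into $A'$ and $B'$, each of size $\lceil 3/p\rceil$, with all edges from $A'$ to $B'$ and no others. There is no directed cycle. A newcomer $v$ closes the cycle $v\to a\to b\to v$ as soon as $v$ wants some $a\in A'$ and some $b\in B'$ wants $v$, which has probability at least $(1-e^{-3})^2>0.9$. A policy that executes such a cycle whenever it can has negative drift at a queue of size about $6/p$, far below $p^{-3/2}$. So a lower bound that knows only the size cannot come from one-step drift either. A policy free to choose whom to keep might try to steer toward such useful graphs.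

To repair the argument directly, one would have to describe the graph on the waiting agents given the history, and for an arbitrary policy this graph can be very far from random. Both proofs below avoid describing it. The lower bound counts cycles in all of $\Gamma$, whether or not their agents are ever present together. The upper bound uses only edges with an endpoint that has just arrived, and defeats the dependence on history by a union bound.

## 4. Counting cycles by the waiting they force

Merely counting cycles gives no obstruction. The expected number of $2$-cycles of $\Gamma$ on $\{1,\dots,T\}$ is $\binom T2p^2$, which is much larger than $T$ once $T\gg p^{-2}$. But most of these join agents who arrived far apart, and executing such a cycle forces the earlier agent to wait for the later one. So we weight.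

**Definition (forced waiting).** For a cycle $c$ in $\Gamma$, with vertices identified with arrival times, let $|c|$ be its length and
$$\lambda(c)=\sum_{i\in c}(\max(c)-i).$$

For instance, a cycle on the agents $2,5,6$ has $\lambda=4+1+0=5$: it cannot be executed before time $6$, and by then agents $2$ and $5$ have waited $4$ and $1$ steps.

To see the mechanism for $k=2$: a pair with gap $x$ has $\lambda=x$, and per unit of time there are on average at most $p^2$ mutual pairs of each gap $x$. Suppose the average wait were at most some $z\ll p^{-2}$. Then most agents would have to leave in pairs of gap $O(z)$, but there are only $O(zp^2)\ll1$ such pairs per unit of time. The proof is the exact form of this sentence.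

**Step 1: from the queue to forced waiting.** The purpose is to bound the total queue below by a quantity that mentions only $\Gamma$. If $W(\pi)=\infty$ there is nothing to prove, so let $W:=W(\pi)<\infty$. Fix $T$ and $z>0$, and let $\mathcal C_T$ be the set of cycles executed at steps $\le T$. These are vertex-disjoint allowed cycles of $\Gamma$ on labels in $\{1,\dots,T\}$. A cycle $c$ executed at step $d\le T$ has $d\ge\max(c)$, and each $i\in c$ is present (after exchanges) at all times $i\le t\le d-1$, that is, at $d-i\ge\max(c)-i$ times. Hence
$$\sum_{t=1}^T|V(G_t)|\ \ge\ \sum_{c\in\mathcal C_T}\lambda(c)\ \ge\ z\sum_{c\in\mathcal C_T}|c|-\sum_{c\in\mathcal C_T}\big(z|c|-\lambda(c)\big)^+,$$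
because $\lambda\ge z|c|-(z|c|-\lambda)^+$ always. Agents leave only through cycles, so $\sum_{c\in\mathcal C_T}|c|=T-|V(G_T)|$. In the last sum all terms are nonnegative, so it only grows if we sum over *all* allowed cycles of $\Gamma$ on $\{1,\dots,T\}$:
$$\sum_{t=1}^T|V(G_t)|\ \ge\ z\big(T-|V(G_T)|\big)-\sum_{j=2}^k\ \sum_{c\subset\Gamma,\ |c|=j}\big(jz-\lambda(c)\big)^+ .\tag{3}$$
The double sum no longer depends on the policy. This is why clairvoyance does not help.

**Step 2: the first moment.** The purpose is to compute the expectation of the double sum. A potential directed $j$-cycle is determined by its largest label $m\le T$ and the ordered list of the other $j-1$ labels met along the cycle starting from $m$. Equivalently, it is determined by $m$ and the differences $x_1,\dots,x_{j-1}\ge1$ between $m$ and those labels, and then $\lambda=x_1+\dots+x_{j-1}$. There are at most $T$ choices of $m$, and each potential cycle is present with probability $p^j$. Thus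
$$\mathbb E\sum_{|c|=j}(jz-\lambda(c))^+\ \le\ Tp^j\sum_{x\in\mathbb Z_{\ge1}^{j-1}}\Big(jz-\sum_ix_i\Big)^+\ \le\ Tp^j\int_{[0,\infty)^{j-1}}\Big(jz-\sum_ix_i\Big)^+dx .$$
For the second inequality, the integrand is non-increasing in each coordinate, so its value at an integer point $x$ is at most its integral over the unit cube $\prod_i[x_i-1,x_i]$, and these cubes tile $[0,\infty)^{j-1}$.

To evaluate the integral, let $I_d(a)=\int_{[0,\infty)^d}(a-\sum x_i)^+dx$ for $a\ge0$, with $I_0(a)=a$. Integrating over one coordinate last gives $I_d(a)=\int_0^aI_{d-1}(a-x)\,dx$, so by induction $I_d(a)=a^{d+1}/(d+1)!$. With $d=j-1$, $a=jz$, the integral is $(jz)^j/j!$. Taking expectations in (3) and dividing by $T$,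
$$\frac1T\sum_{t=1}^T\mathbb E|V(G_t)|\ \ge\ z\Big(1-\frac{\mathbb E|V(G_T)|}{T}\Big)-\sum_{j=2}^k\frac{(jpz)^j}{j!}.\tag{4}$$

**Step 3: removing the boundary term.** We want $\mathbb E|V(G_T)|/T\to0$ along a sequence. Since $W<\infty$, for all large $S$ we have $\sum_{t\le S}\mathbb E|V(G_t)|\le(W+1)S$. There are at least $S/2$ integers in $(S/2,S]$, so some $T$ among them has $\mathbb E|V(G_T)|\le2(W+1)$. Let $T\to\infty$ along such values. The limsup of the left side of (4) is at most $W$, and the right side tends to that of (2). This proves (2).

For $k=2$, (2) reads $W\ge z-2p^2z^2$, and $z=1/(4p^2)$ gives $W\ge1/(8p^2)$. This is consistent with the balance point $\ln2/p^2$ found for greedy.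

**Step 4: the absolute constant.** Now choose $z$ uniformly in $k$ and $p$. Since $\ln j!=\sum_{i=2}^j\ln i\ge\int_1^j\ln x\,dx=j\ln j-j+1$, we have $j!\ge e(j/e)^j$, that is, $j^j/j!\le e^{j-1}$. Put $z=xm_0$ with $ex=0.3$. By (1), $p^jz^{j-1}=x^{j-1}m_0^{j-1}p^j\le x^{j-1}$. So
$$\frac{(jpz)^j}{j!}=z\cdot\frac{j^j}{j!}\cdot p^jz^{j-1}\le z(ex)^{j-1}=z\cdot0.3^{\,j-1},$$
and
$$W\ \ge\ z\Big(1-\sum_{i\ge1}0.3^i\Big)=z\Big(1-\frac37\Big)=\frac{0.3}{e}\cdot\frac47\,m_0>0.063\,m_0>\frac{m_0}{16}.$$

**Step 5: the asymptotic constant.** For fixed $k$ take $z=xm_0$ with $x$ fixed. By (1) the terms $j<k$ of (2) equal $\frac{j^j}{j!}x^jm_0\,p^{(k-j)/(k-1)}=o(m_0)$, and the term $j=k$ is $\frac{k^k}{k!}x^km_0$. Choose $x^{k-1}=(k-1)!/k^k$. Then $\frac{k^k}{k!}x^{k-1}=\frac1k$, so the last term is $xm_0/k$, and $W\ge m_0\big(x(1-\frac1k)-o(1)\big)$. The right side does not involve $\pi$, so the bound holds for $\inf_\pi W(\pi)$. Theorem A is proved. (For $k=3$: $x=\sqrt{2/27}$, and the constant is $\frac23\sqrt{2/27}\approx0.18$.) $\blacksquare$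

## 5. Cycles with one old agent and $k-1$ new ones

We turn to Theorem B. Section 3 showed that a single newcomer facing an edgeless waiting graph is nearly helpless for $k=3$. A *block* of many newcomers is not. Consider cycles
$$w\to v_1\to v_2\to\cdots\to v_{k-1}\to w$$
with one old waiting agent $w$ and $k-1$ agents $v_i$ who arrive during the block. Every edge of such a cycle has a new endpoint, so it is independent of everything that happened before the block, and the graph among the old agents is not used at all. For $k=3$ there is no other choice: all vertices of a $3$-cycle are adjacent, so a $3$-cycle with two old agents uses an old edge, and a cycle with no old agent does not shrink the old population.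

One dependence remains. Which new agents are still present at the end of the block, and which old ones, depends on the policy and on the very edges we want to use. So we ask for more: *whatever* large set $S$ of new agents and *whatever* set $U$ of old agents survives, there should be a cycle of this shape inside $S\cup U$. An exhaustive policy cannot leave such a cycle, so few new agents can survive.

**Parameters.** The purpose is to fix constants so that a union bound over $(S,U)$ succeeds. Let $\delta=\frac18$ and $\theta=\frac1{4k}$, and let $C=C(k)\ge2k$ be so large that
$$k\delta\log\frac{4eC}{\delta}\ \le\ \frac C{16}\Big(\frac{\theta\delta}4\Big)^{k-1}.\tag{5}$$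
This is possible because the right side is linear in $C$ and the left side is logarithmic. Given $1\le b\le\delta m_0$, put
$$n=b\lfloor\delta m_0/b\rfloor,\qquad M=\lceil Cm_0\rceil,\qquad s=\lceil\theta n\rceil,\qquad u=M-(k-1)n.$$
Here $n$ is the block length, $M$ is the number of old agents from which we expect a negative drift, $s$ is the number of new survivors we want to exclude, and $u$ is what is left of $M$ old agents after at most $(k-1)n$ are removed. The following hold.

- $n$ is a multiple of $b$ and $\delta m_0/2<n\le\delta m_0$, since $\lfloor y\rfloor>y/2$ for $y\ge1$.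
- $M\le Cm_0+1\le2Cm_0$.
- $u\ge M/2$, since $(k-1)n\le k\delta m_0\le Cm_0/2\le M/2$.
- $1\le s\le n\le m_0$, and $s\ge\theta n\ge\theta\delta m_0/2$.

Let $p_k\in(0,1)$ be so small, depending on $k$ only, that for all $p<p_k$
$$\frac{\theta\delta m_0}2\ge2k,\qquad 2^kk^k(2C+1)\,p^{1/(k-1)}\le1,\qquad \exp\Big(-\frac C{16}\Big(\frac{\theta\delta}4\Big)^{k-1}m_0\Big)\le\frac1{8k}.\tag{6}$$
The first condition gives $s\ge2k$.

**Lemma 1.** Let $p<p_k$. Let $A$ and $V'$ be disjoint vertex sets with $|A|=n$, $|V'|=M$. Let all ordered pairs inside $A$ and between $A$ and $V'$ (both directions) be present independently with probability $p$. Let $E$ be the event that for all $S\subset A$ with $|S|=s$ and all $U\subset V'$ with $|U|=u$ there is a directed $k$-cycle in $S\cup U$ with exactly one vertex in $U$. Then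
$$\mathbb P(E^c)\le\exp\Big(-\frac C{16}\Big(\frac{\theta\delta}4\Big)^{k-1}m_0\Big).$$

*The case $k=2$ by hand.* Here $m_0=p^{-2}$, and $E$ says that every $S$ and $U$ are joined by some mutual pair. The $su$ pairs are independent, so for fixed $S,U$ the failure probability is exactly $(1-p^2)^{su}\le e^{-p^2su}$. With $s\ge\theta\delta m_0/2$ and $u\ge Cm_0/2$ it is at most $e^{-C\theta\delta m_0/4}$. The number of pairs $(S,U)$ is at most $2^n\binom Mn$, since $U$ is $V'$ minus $n$ elements, and this is $e^{O(m_0\log C)}$. The gain is linear in $C$ and the cost is logarithmic in $C$, so a large $C$ wins. It matters that $U$ is nearly all of $V'$: bounding the number of sets $U$ by $2^M$ would cost $e^{Cm_0\log2}$, again linear in $C$ and with a larger constant than $\theta\delta/4$.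

For $k\ge3$ the cycles overlap and are not independent. Chebyshev's inequality would only give a failure probability of order $1/\mu$, where $\mu$ is the expected number of cycles; this is far too weak against $e^{O(m_0)}$ pairs. We need an exponential bound, and the standard one is Janson's inequality (Janson–Łuczak–Ruciński, *Random Graphs*, 2000, Theorem 2.14). Let elements of a finite set be present independently, let $X$ count those members of a family of subsets all of whose elements are present, let $\mu=\mathbb EX$, and let
$$\bar\Delta=\sum_{\alpha\cap\beta\ne\emptyset}\mathbb P(\alpha\cup\beta\text{ present}),$$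
the sum being over ordered pairs of members of the family, including $\alpha=\beta$. Then $\mathbb P(X=0)\le\exp(-\mu^2/(2\bar\Delta))$.

*Proof of Lemma 1.*

**Step 1: set-up for fixed $S,U$.** Let $X$ be the number of cycles $w\to v_1\to\cdots\to v_{k-1}\to w$ with $w\in U$ and distinct $v_i\in S$. Potential cycles are indexed by sequences $(w;v_1,\dots,v_{k-1})$. Distinct sequences give distinct edge sets, because from the edge set one recovers the sequence by starting at the unique vertex in $U$. View each potential cycle as its set of $k$ edges. Since $\mathbb P(\alpha\cup\beta\text{ present})=p^k\cdot p^{k-|\alpha\cap\beta|}$,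
$$\bar\Delta\le\mu\max_\alpha\sum_{\beta:\,\beta\cap\alpha\ne\emptyset}p^{\,k-|\alpha\cap\beta|}.$$

**Step 2: overlaps are negligible.** We show that the inner sum is at most $2$, so that Janson's bound is as good as in the independent case up to a constant. For orientation take $k=3$ and $\alpha=(w;v_1,v_2)$. The cycles $\beta\neq\alpha$ sharing the edge $v_1\to v_2$ in the same positions are $(w';v_1,v_2)$; there are $u-1\le2Cm_0$ of them, each of weight $p^2$, together at most $2Cm_0p^2=2Cp^{1/2}$. Those sharing $w\to v_1$ are $(w;v_1,v')$, with total weight at most $sp^2\le p^{1/2}$; the same holds for $v_2\to w$. Two shared edges fix all three vertices, hence give $\beta=\alpha$.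

In general, fix $\alpha$. The term $\beta=\alpha$ contributes $1$. For $\beta\ne\alpha$ let $J=\alpha\cap\beta$ and $\ell=|J|\in[1,k-1]$. As a nonempty proper subset of the edges of a cycle, $J$ is a union of $\rho\ge1$ vertex-disjoint directed paths, and it spans $\ell+\rho\le k$ vertices. There are at most $2^k$ choices of $J$. Given $J$, there are at most $k^{\ell+\rho}\le k^k$ ways to say which position of the sequence of $\beta$ each vertex of $J$ occupies. The remaining $k-\ell-\rho$ positions are free. Put $j=k-\ell\in[1,k-1]$; each such $\beta$ has weight $p^j$.

If the position of the $U$-vertex of $\beta$ is taken by a vertex of $J$, the free positions are filled from $S$ in at most $s^{k-\ell-\rho}\le s^{j-1}\le m_0^{j-1}$ ways, because $\rho\ge1$. By (1) the contribution for this $J$ and assignment is at most $m_0^{j-1}p^j=p^{(k-j)/(k-1)}\le p^{1/(k-1)}$.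

Otherwise the $U$-position is free, so $k-\ell-\rho\ge1$ and hence $j\ge2$. There are at most $u\,s^{k-\ell-\rho-1}\le u\,s^{j-2}\le2Cm_0\cdot m_0^{j-2}$ ways, and the contribution is at most $2Cm_0^{j-1}p^j\le2Cp^{1/(k-1)}$.

Summing over $J$ and assignments and using (6),
$$\bar\Delta\le\mu\big(1+2^kk^k(2C+1)p^{1/(k-1)}\big)\le2\mu,\qquad\text{so}\qquad\mathbb P(X=0)\le e^{-\mu^2/(4\mu)}=e^{-\mu/4}.$$

**Step 3: the mean is of order $m_0$.** Since $s\ge2k$, each factor $s-i$ with $0\le i\le k-2$ is at least $s/2$. With $u\ge M/2\ge Cm_0/2$ and $s/2\ge\theta\delta m_0/4$,
$$\mu=u\,s(s-1)\cdots(s-k+2)\,p^k\ \ge\ \frac{Cm_0}2\Big(\frac{\theta\delta}4\Big)^{k-1}m_0^{k-1}p^k=\frac C2\Big(\frac{\theta\delta}4\Big)^{k-1}m_0 .$$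

**Step 4: union bound.** There are at most $2^n$ sets $S$, and $\binom M{(k-1)n}$ sets $U$, since $U$ is the complement in $V'$ of a set of size $(k-1)n$. By $\binom Nr\le(eN/r)^r$, together with $(k-1)n\ge n\ge\delta m_0/2$ and $M\le2Cm_0$, the number of pairs is at most
$$2^n\Big(\frac{eM}{(k-1)n}\Big)^{(k-1)n}\le2^n\Big(\frac{4eC}\delta\Big)^{(k-1)n}\le\Big(\frac{4eC}\delta\Big)^{kn}\le\exp\Big(k\delta m_0\log\frac{4eC}\delta\Big),$$
where we used $2\le4eC/\delta$ and $n\le\delta m_0$. Multiplying by $e^{-\mu/4}$ and using (5),
$$\mathbb P(E^c)\le\exp\Big(-m_0\Big[\frac C8\Big(\frac{\theta\delta}4\Big)^{k-1}-k\delta\log\frac{4eC}\delta\Big]\Big)\le\exp\Big(-\frac C{16}\Big(\frac{\theta\delta}4\Big)^{k-1}m_0\Big).\qquad\square$$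

By the last condition in (6), $\mathbb P(E^c)\le\frac1{8k}$ for $p<p_k$.

## 6. Negative drift over a block of $n$ arrivals

Fix a $b$-exhaustive policy and $p<p_k$. Let $t_0=in$ and $t_1=(i+1)n$; both are multiples of $b$. Let $\mathcal F_{t_0}$ be the information up to $t_0$: all edges among agents $1,\dots,t_0$, and the internal randomness of the policy up to $t_0$. Let $A$ be the set of the $n$ agents arriving in $(t_0,t_1]$; call them new, and call the agents of $V(G_{t_0})$ old. Edges with at least one endpoint in $A$ are independent of $\mathcal F_{t_0}$.

Since $G_{t_0}$ contains no allowed cycle, every cycle executed in $(t_0,t_1]$ contains a new agent. The executed cycles are disjoint, so there are at most $n$ of them, and they remove at most $(k-1)n$ old agents. Hence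
$$-kn\le|V(G_{t_1})|-|V(G_{t_0})|\le n.\tag{7}$$

**Lemma 2.** If $p<p_k$, then on $\{|V(G_{t_0})|\ge M\}$
$$\mathbb E\big[|V(G_{t_1})|-|V(G_{t_0})|\ \big|\ \mathcal F_{t_0}\big]\le-\frac n{4k}.$$

*Proof.* Let $V'$ be the set of the $M$ smallest labels in $V(G_{t_0})$; it is $\mathcal F_{t_0}$-measurable. Let $E$ be the event of Lemma 1 for $(A,V')$. Given $\mathcal F_{t_0}$ the set $V'$ is fixed, and the edges inside $A$ and between $A$ and $V'$ are still independent with probability $p$, so $\mathbb P(E^c\mid\mathcal F_{t_0})\le\frac1{8k}$. Let $R$ be the number of new agents present at $t_1$.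

**Step 1: on $E$, few new agents survive.** At most $(k-1)n$ old agents are removed, so at least $M-(k-1)n=u$ agents of $V'$ are present at $t_1$. If $R\ge s$, take $S$ to be any $s$ surviving new agents and $U$ any $u$ survivors of $V'$. On $E$ there is a $k$-cycle in $S\cup U$, hence in $G_{t_1}$, which contradicts exhaustiveness at $t_1$. So on $E$ we have $R<s=\lceil\theta n\rceil$, and as $R$ is an integer, $R<\theta n$. The policy may use the edges of the block in any way it likes; $E$ covers every possible outcome.

**Step 2: cycles of new agents only are rare.** This is needed because such cycles remove new agents without removing old ones. Let $Y$ be the sum of the lengths of all allowed cycles of $\Gamma$ with all vertices in $A$. There are at most $n^j/j$ potential directed $j$-cycles on $n$ vertices, so by (1) and $n\le\delta m_0$,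
$$\mathbb E[Y\mid\mathcal F_{t_0}]\le\sum_{j=2}^kj\cdot\frac{n^j}j\,p^j=n\sum_{j=2}^kn^{j-1}p^j\le n\sum_{j\ge2}\delta^{j-1}=\frac{\delta n}{1-\delta}\le2\delta n .$$

**Step 3: old agents must leave.** Exactly $n-R$ new agents are removed, at most $Y$ of them in new-only cycles. So at least $n-R-Y$ are removed in cycles containing an old agent. Each such cycle has at most $k-1$ new agents and at least one old one, so at least $(n-R-Y)/(k-1)$ old agents are removed. With $\Delta:=|V(G_{t_1})|-|V(G_{t_0})|$, which is $R$ minus the number of old agents removed,
$$\Delta\le R-\frac{n-R-Y}{k-1}=\frac{kR-n+Y}{k-1}.$$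

**Step 4: expectation.** On $E$, Step 1 gives $\Delta\le\frac{(k\theta-1)n+Y}{k-1}$. On $E^c$ use $\Delta\le n$ from (7). Since $k\theta-1<0$ and $|k\theta-1|\le1$, we have $(k\theta-1)n\mathbf 1_E\le(k\theta-1)n+n\mathbf 1_{E^c}$. Therefore, with $k\theta=\frac14$ and $2\delta=\frac14$,
$$\mathbb E[\Delta\mid\mathcal F_{t_0}]\le\frac{(k\theta-1+2\delta)n}{k-1}+\frac{n\,\mathbb P(E^c\mid\mathcal F_{t_0})}{k-1}+n\,\mathbb P(E^c\mid\mathcal F_{t_0})\le-\frac n{2(k-1)}+2n\cdot\frac1{8k}\le-\frac n{2k}+\frac n{4k}=-\frac n{4k}.\qquad\square$$

The choice of the constants is now visible. The block must be short compared with $m_0$ (small $\delta$) so that new-only cycles are rare. It must be of order $m_0$ so that $\mu$ in Lemma 1 is of order $m_0$. The survivors must number less than about $n/k$ (small $\theta$), so that their number is beaten by the old agents removed. Finally $C$ is chosen large after $\delta$ and $\theta$, to pay for the union bound.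

## 7. Exponential moments, and greedy for all $p$

It remains to turn a negative drift above a level, with bounded jumps, into a moment bound at every time.

**Lemma 3.** Let $(Y_i)_{i\ge0}$ be adapted to $(\mathcal F_i)$ and nonnegative, with $Y_0=0$, $Y_{i+1}-Y_i\in[-k,1]$, and $\mathbb E[Y_{i+1}-Y_i\mid\mathcal F_i]\le-c$ on $\{Y_i\ge B\}$, where $0<c\le1$ and $B\ge0$. With $\eta=\frac c{2k^2}$,
$$\sup_i\mathbb E\,e^{\eta Y_i}\le K:=1+\frac2{\eta c}\,e^{\eta(B+1)} .$$

*Proof.* Let $D=Y_{i+1}-Y_i$, so $|D|\le k$ and $|\eta D|\le\eta k\le1$. By $e^x\le1+x+x^2$ for $|x|\le1$, on $\{Y_i\ge B\}$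
$$\mathbb E[e^{\eta D}\mid\mathcal F_i]\le1-\eta c+\eta^2k^2=1-\frac{\eta c}2 .$$
On $\{Y_i<B\}$ we have $e^{\eta Y_{i+1}}\le e^{\eta(B+1)}$. All expectations are finite because $Y_i\le i$. Adding the two parts,
$$\mathbb Ee^{\eta Y_{i+1}}\le\Big(1-\frac{\eta c}2\Big)\mathbb Ee^{\eta Y_i}+e^{\eta(B+1)} .$$
A sequence with $a_0=1$ and $a_{i+1}\le qa_i+h$, where $0\le q<1$ and $h\ge0$, satisfies $a_i\le1+h/(1-q)$. Here $1-q=\eta c/2$. $\square$

**Proof of Theorem B for $p<p_k$.** Apply Lemma 3 to $Y_i=|V(G_{in})|/n$ with the filtration $(\mathcal F_{in})_i$, $c=\frac1{4k}$ and $B=4C/\delta$. The increments lie in $[-k,1]$ by (7). Since $M\le2Cm_0$ and $n>\delta m_0/2$, we have $B\ge M/n$, so $Y_i\ge B$ implies $|V(G_{in})|\ge M$, and Lemma 2 gives the drift. The resulting $\eta$ and $K$ depend only on $k$; in particular they do not depend on $b$ or $p$.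

For $in\le t<(i+1)n$ we have $|V(G_t)|\le|V(G_{in})|+n=n(Y_i+1)$, since each step adds at most one agent. From $\eta Y_i\le e^{\eta Y_i}$ we get $\mathbb EY_i\le K/\eta$, so
$$\mathbb E|V(G_t)|\le n\Big(1+\frac K\eta\Big)\le\delta\Big(1+\frac K\eta\Big)m_0 .$$
If $|V(G_t)|\ge rm_0$, then $Y_i\ge rm_0/n-1\ge r/\delta-1$, because $n\le\delta m_0$. Markov's inequality for $e^{\eta Y_i}$ gives
$$\mathbb P\big(|V(G_t)|\ge rm_0\big)\le\mathbb P\Big(Y_i\ge\frac r\delta-1\Big)\le Ke^\eta e^{-\eta r/\delta}.$$
So $C_k=\delta(1+K/\eta)$, $K_k=Ke^\eta$ and $\eta_k=\eta/\delta$ work. The bound on $W$ follows by averaging over $t$.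

**Proof of the last claim: $b=1$ and $p\in[p_k,1)$.** In this range $p$ is bounded away from $0$, so $2$-cycles alone suffice and the one-step drift of Section 1 is enough. Let $M_1=\lceil\ln4/p_k^2\rceil$. If $|V(G_t)|\ge M_1$, then, given the past, the agent arriving at step $t+1$ is on no $2$-cycle with waiting agents with probability at most $(1-p^2)^{M_1}\le e^{-p_k^2M_1}\le\frac14$. Any cycle created at step $t+1$ contains the arriving agent, so if there is an allowed cycle, then exactly one is executed; it removes the newcomer and at least one waiting agent, so the change is at most $-1$. Thus $|V(G_{t+1})|-|V(G_t)|\in[-k,1]$, with conditional mean at most $\frac14-\frac34=-\frac12$ when $|V(G_t)|\ge M_1$. Lemma 3 applied to $Y_t=|V(G_t)|$ with $c=\frac12$ and $B=M_1$ gives $\sup_t\mathbb E|V(G_t)|\le K/\eta$ with constants depending only on $k$. Since $m_0\ge1$, enlarging $C_k$ to at least this value gives $W\le C_km_0$ for all $p\in(0,1)$. This proves Theorem B, and with Theorem A the conjecture for every fixed $k\ge2$. $\blacksquare$
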